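\title{The bireducibility types of Borel equivalence relations do not form a cardinal algebra}

\begin{abstract}
By a theorem of Kechris and Macdonald, the bireducibility types of countable Borel equivalence relations form a cardinal algebra under direct sums. We show that the types of arbitrary Borel equivalence relations do not: the refinement axiom fails. The counterexample is the pullback of a countable Borel equivalence relation along a Borel map with non-Borel image. The proof rests on a rigidity theorem for Borel reductions between orbit equivalence relations of profinite actions of $\mathrm{SL}_3(\mathbb{Z})$.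
\end{abstract}

\section{The question and the result}

A \emph{standard Borel space} is a set with the Borel $\sigma$-algebra of some Polish topology; the empty space and countable discrete spaces are allowed, and a Borel subset of a standard Borel space is again one. A \emph{Borel equivalence relation} is an equivalence relation $E$ on a standard Borel space $X$ that is a Borel subset of $X\times X$; it is \emph{countable} if all its classes are countable. A \emph{reduction} of $(X,E)$ to $(Y,F)$ is a Borel map $f\colon X\to Y$ with $x\,E\,x'\Leftrightarrow f(x)\,F\,f(x')$. We write $E\le_B F$ if there is one, and $E\sim_B F$ if $E\le_B F$ and $F\le_B E$. The $\sim_B$-class $[E]$ is the \emph{bireducibility type}, or \emph{type}, of $E$.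

A reduction induces an injection $X/E\to Y/F$, so $[E]$ is a cardinality of the quotient $X/E$ in which only injections with a Borel lifting count. Such cardinalities can be added. If $E_i$ lives on $X_i$, for $i$ in a finite index set or in $\mathbb{N}$, the \emph{direct sum} $\bigoplus_i E_i$ lives on $\bigsqcup_i X_i=\bigcup_i X_i\times\{i\}$ and is given by
\[
(x,j)\ \textstyle\bigoplus_i E_i\ (y,k)\iff j=k \text{ and } x\,E_j\,y .
\]
Its quotient is the disjoint union of the quotients. Reductions can be combined summand by summand, so the operations $[E]+[F]=[E\oplus F]$ and $\sum_n[E_n]=[\bigoplus_n E_n]$ are well defined on types; the identity $0$ is the type of the relation on the empty space. Here and below $n$ and $i$ range over $\mathbb{N}$.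

How much of cardinal arithmetic survives? A \emph{cardinal algebra} is a system $\langle A,+,\sum\rangle$, where $\langle A,+\rangle$ is an abelian semigroup with identity $0$ and $\sum\colon A^{\mathbb{N}}\to A$ is an infinitary operation, such that:
\begin{itemize}
\item[(A)] $\sum_n a_n=a_0+\sum_n a_{n+1}$;
\item[(B)] $\sum_n(a_n+b_n)=\sum_n a_n+\sum_n b_n$;
\item[(C)] if $a+b=\sum_n c_n$, then there are $(a_n)$, $(b_n)$ with $a=\sum_n a_n$, $b=\sum_n b_n$, and $c_n=a_n+b_n$ for all $n$;
\item[(D)] if $a_n=b_n+a_{n+1}$ for all $n$, then there is $c$ with $a_n=c+\sum_i b_{n+i}$ for all $n$.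
\end{itemize}
Cardinal numbers are the model. For the refinement axiom (C), realize the equation as two partitions $A\sqcup B=\bigsqcup_n C_n$ of one set and take $a_n=|A\cap C_n|$, $b_n=|B\cap C_n|$. For (D), realize the equations as $A_n=B_n\sqcup A_{n+1}$ and take $c=|\bigcap_n A_n|$.

The simplest types behave in the same way. A reduction of equality on $X$ to equality on $Y$ is a Borel injection, and a standard Borel space is determined up to isomorphism by its cardinality, which is countable or $2^{\aleph_0}$. So the equality relations contribute the types $0,1,2,\dots,\aleph_0,2^{\aleph_0}$ with their usual arithmetic. Much more is true: Kechris and Macdonald proved that the types of countable Borel equivalence relations form a cardinal algebra, and that its order $a\le b\Leftrightarrow\exists c\,(a+c=b)$ satisfies $E\le_B F\Leftrightarrow[E]\le[F]$. This suggests the guess that the types of arbitrary Borel equivalence relations form a cardinal algebra as well. Whether they do is asked in \cite{slides}. The answer is no.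

\begin{theorem}\label{thm:main}
There are a countable Borel equivalence relation $C$ and a Borel equivalence relation $F\le_B C$ such that, with $b=[F]$, $c_n=c=[C]$ for all $n$, and $a=\sum_n c$:
\begin{itemize}
\item[(i)] $a+b=\sum_n c_n$;
\item[(ii)] there are no types $a_n,b_n$ of Borel equivalence relations with $b=\sum_n b_n$ and $c_n=a_n+b_n$ for all $n$.
\end{itemize}
Hence axiom \textup{(C)} fails, and the bireducibility types of Borel equivalence relations do not form a cardinal algebra. Moreover:
\begin{itemize}
\item[(iii)] there is no type $d$ with $[F]+d=[C]$, although $F\le_B C$;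
\item[(iv)] $F$ is not bireducible with any countable Borel equivalence relation.
\end{itemize}
\end{theorem}

We make no claim about axiom (D). The theorem also applies to the class of Borel equivalence relations that are reducible to a countable one. This class is closed under countable direct sums and contains $C$, $F$ and $\bigoplus_{\mathbb{N}}C$, and (ii) excludes all candidates $a_n,b_n$, so (C) fails there too.

Section~\ref{sec:split} locates the obstruction to (C) in a non-Borel image and shows on a small example that a rigidity statement is needed to exploit it. Section~\ref{sec:construction} defines $C$ and $F$ and states the rigidity theorem, Section~\ref{sec:main} deduces Theorem~\ref{thm:main} from it, and Sections~\ref{sec:constant} and~\ref{sec:untwist} prove it.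

\section{Splitting off a summand}\label{sec:split}

The instance of (C) in Theorem~\ref{thm:main} is available whenever $F\le_B C$, because infinitely many copies of $C$ absorb $F$. Axiom (C) would then cut $F$ into countably many pieces, each of them a direct summand of $C$. So we ask when a relation that reduces to another splits off it as a summand. For sets one takes the complement of the image. For a reduction $r$ of $(X,D)$ to $(X',E)$ the corresponding set is the \emph{saturation} $\{\omega\in X':\omega\,E\,r(x)\text{ for some }x\}$ of the image, and we need it to be Borel. The tool is the following textbook theorem.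

\begin{theorem}[Lusin--Novikov]\label{thm:LN}
Let $X',X$ be standard Borel spaces and let $P\subseteq X'\times X$ be a Borel set all of whose sections $P_\omega=\{x:(\omega,x)\in P\}$ are countable. Then $A=\{\omega:P_\omega\ne\emptyset\}$ is Borel, and there is a Borel map $g\colon A\to X$ with $g(\omega)\in P_\omega$ for all $\omega\in A$.
\end{theorem}

A set is \emph{$E$-invariant} if it is a union of $E$-classes, and $E|A$ is the restriction of $E$ to $A$.

\begin{lemma}\label{lem:split}
Let $r$ be a reduction of a countable Borel equivalence relation $(X,D)$ to a Borel equivalence relation $(X',E)$, and let $A$ be the saturation of $r(X)$. Then $A$ is Borel, $E|A\sim_B D$, and $[E]=[D]+[E|(X'\setminus A)]$.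
\end{lemma}

\begin{proof}
Let $P=\{(\omega,x):\omega\,E\,r(x)\}$, a Borel set. If $x,x'\in P_\omega$, then $r(x)\,E\,r(x')$, so $x\,D\,x'$; thus $P_\omega$ lies in one $D$-class and is countable. By Theorem~\ref{thm:LN}, $A$ is Borel and there is a Borel $g\colon A\to X$ with $\omega\,E\,r(g(\omega))$. Then $\omega\,E\,\omega'\Leftrightarrow r(g(\omega))\,E\,r(g(\omega'))\Leftrightarrow g(\omega)\,D\,g(\omega')$, so $g$ reduces $E|A$ to $D$, while $r$ reduces $D$ to $E|A$. As $A$ is Borel and $E$-invariant, $E$ is isomorphic to $E|A\oplus E|(X'\setminus A)$.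
\end{proof}

When the classes of the source are uncountable, the saturation can fail to be Borel. Recall that $S\subseteq 2^{\mathbb{N}}$ is \emph{analytic} if it is the projection of a closed set $R\subseteq 2^{\mathbb{N}}\times\mathbb{N}^{\mathbb{N}}$, and that there are analytic sets that are not Borel. We fix such $S$ and $R$ for the whole paper.

\begin{example}\label{ex:toy}
Let $\Delta$ be equality on $2^{\mathbb{N}}$, let $q_0\colon R\to 2^{\mathbb{N}}$ be the projection, and let $(s,z)\,F_0\,(s',z')\Leftrightarrow s=s'$. Then $q_0$ reduces $F_0$ to $\Delta$, and the saturation of its image is $S$, so $F_0$ cannot be split off $\Delta$ along $q_0$. Nevertheless $[F_0]+0=[\Delta]$, because $\Delta\le_B F_0$. To see this, remove from $R$ all basic open sets $U$ with $q_0(U\cap R)$ countable. The remaining closed set $R'$ is nonempty, since $S$ is not Borel and hence uncountable, and every nonempty relatively open subset of $R'$ has uncountable projection. Such a subset therefore contains two points with different projections, and so two nonempty relatively clopen subsets of small diameter with disjoint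 projections. Iterating gives a continuous map $j\colon 2^{\mathbb{N}}\to R'$ with $q_0\circ j$ injective, and $j$ reduces $\Delta$ to $F_0$.
\end{example}

The example fails because the points of $2^{\mathbb{N}}$ are interchangeable: $q_0\circ j$ moves all of $2^{\mathbb{N}}$ into $S$. We repair this by replacing each point $s$ by a probability space $(\Omega_s,m_s)$ with a countable equivalence relation that, up to null sets, cannot be moved. A reduction defined on almost all of $\Omega_s$ must return to $\Omega_s$, and it must meet almost every class there, so that two copies of $\Omega_s$ do not fit side by side. Then a decomposition $c=a_n+b_n$ assigns each $\Omega_s$ to one side; the set of $s$ assigned to the $b_n$-side is Borel; and rigidity forces the union of these sets over $n$ to be $S$.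

\section{Profinite actions of $\mathrm{SL}_3(\mathbb{Z})$ and the relations $C$ and $F$}\label{sec:construction}

Let $\Gamma=\mathrm{SL}_3(\mathbb{Z})$, with identity $e$, and $G_p=\mathrm{SL}_3(\mathbb{F}_p)$. Each $\Omega_s$ will be a product of groups $G_p$ on which $\Gamma$ acts by translation, and the set of primes will record $s$. We need continuum many infinite sets of primes that differ substantially and depend on $s$ in a Borel way; the branches of the binary tree provide them.

Fix an injective map $u\mapsto p_u$ from finite binary strings to primes $>3$. For $s\in 2^{\mathbb{N}}$ let $s|n$ be the string of the first $n$ terms of $s$, and put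
\[
P_s=\{p_{s|n}:n\in\mathbb{N}\},\qquad K_s=\prod_n G_{p_{s|n}} .
\]
If $s\ne t$, then $P_s\cap P_t$ is finite, since a common prime comes from a common initial segment. The group $K_s$ is compact and metrizable. Its Haar probability measure $m_s$, the product of the uniform measures, is invariant under left and right translations. We use two families of normal subgroups:
\[
V_{s,N}=\{x\in K_s:x_n=1\text{ for }n<N\},\qquad G_{s,n}=\{x\in K_s:x_i=1\text{ for }i\ne n\}.
\]
The $V_{s,N}$ are open, have finite index, and form a neighborhood basis of $1$, with $V_{s,0}=K_s$. The group $G_{s,n}$ is a copy of $G_{p_{s|n}}$, and the $G_{s,n}$ with $n\ge N$ generate a dense subgroup of $V_{s,N}$. Let $\delta_s\colon\Gamma\to K_s$ be coordinatewise reduction, and write $\gamma x$ for $\delta_s(\gamma)x$.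

For $i\ne j$ let $e_{ij}(a)$ be the elementary matrix with $1$'s on the diagonal, $a$ in position $(i,j)$ and $0$ elsewhere. Row reduction shows that elementary matrices generate $\mathrm{SL}_3$ of a field, and $e_{ij}(a)=e_{ij}(1)^a$ over $\mathbb{F}_p$; so the $e_{ij}(1)$ generate $G_p$.

\begin{lemma}\label{lem:dense}
The map $\delta_s$ is injective, so $\Gamma$ acts freely on $K_s$; its image is dense; and $\delta_s(\Gamma)\cap G_{s,n}=\{1\}$ for every $n$.
\end{lemma}

\begin{proof}
If $\delta_s(\gamma)\in G_{s,n}$, and in particular if $\delta_s(\gamma)=1$, then $\gamma$ is congruent to the identity matrix modulo infinitely many primes, so $\gamma=e$. This gives the first and the third claim. For density we show that $\Gamma$ maps onto every finite subproduct. Given finitely many primes of $P_s$ and one of them, $p$, the Chinese remainder theorem gives an integer $a$ with $a\equiv1$ modulo $p$ and $a\equiv0$ modulo the others. Then $e_{ij}(a)$ maps to $e_{ij}(1)$ in $G_p$ and to $1$ in the other factors. So the image contains each factor of the subproduct.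
\end{proof}

The next lemma is the reason why the primes can be recovered from the group.

\begin{lemma}\label{lem:hom}
If $p\ne\ell$ are primes $>3$, every homomorphism $\phi\colon G_p\to G_\ell$ is trivial.
\end{lemma}

\begin{proof}
Let $\{i,j,k\}=\{1,2,3\}$ and $x=\phi(e_{ij}(1))$, $y=\phi(e_{jk}(1))$, $z=\phi(e_{ik}(1))$. In $G_p$ the matrix $e_{ik}(1)$ has order $p$, commutes with $e_{ij}(1)$ and $e_{jk}(1)$, and is their commutator. So $z^p=1$, $z$ commutes with $x$ and $y$, and $z=xyx^{-1}y^{-1}$. Since $p\ne\ell$, the polynomial $X^p-1$ has distinct roots in $\overline{\mathbb{F}}_\ell$, so $z$ is diagonalizable on $\overline{\mathbb{F}}_\ell^{\,3}$. Let $W$ be an eigenspace of $z$, with eigenvalue $\zeta$. It is invariant under $x$ and $y$, so $z|_W$ is a commutator and $\zeta^{\dim W}=\det(z|_W)=1$. Also $\zeta^p=1$, and $1\le\dim W\le3<p$ is prime to $p$. Hence $\zeta=1$, and $z=1$. Thus $\phi$ kills all the generators $e_{ik}(1)$.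
\end{proof}

The uncountable groups $V_{s,N}$ will act on $K_s$ from the right, so we fix a convention: a statement ``for each $k$ and a.e.\ $x$'' allows the null set to depend on $k$. Maps defined almost everywhere are taken to be Borel on a conull Borel set. We also recall that on a compact group $K$ translation is continuous in $L^2$: for $h\in L^2(K)$ the maps $k\mapsto h(k\,\cdot)$ and $k\mapsto h(\cdot\,k)$ are norm continuous, by uniform continuity if $h$ is continuous and by density in general.

\begin{lemma}\label{lem:erg}
Let $V=V_{s,N}$, $\Gamma_0=\delta_s^{-1}(V)$ and $a\in K_s$. Let $h$ be a Borel map, defined a.e.\ on the coset $aV=Va$, to a standard Borel space. Suppose that $h(\gamma x)=h(x)$ for each $\gamma\in\Gamma_0$ and a.e.\ $x$, or that $h(xk)=h(x)$ for each $k\in V$ and a.e.\ $x$. Then $h$ is a.e.\ constant.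
\end{lemma}

\begin{proof}
Composing with a Borel injection into $[0,1]$ and filling in a null set, we may assume that $h\colon aV\to[0,1]$ is Borel. In the first case, the set of $k\in V$ with $h(kx)=h(x)$ for a.e.\ $x$ is closed, by continuity of translation in $L^2$, and contains $\delta_s(\Gamma)\cap V$, which is dense in the open set $V$. So it equals $V$. The Borel set $\{(k,x)\in V\times aV:h(kx)\ne h(x)\}$ then has null sections, so by Fubini's theorem there is $x$ with $h(kx)=h(x)$ for a.e.\ $k\in V$. Since $k\mapsto kx$ is a measure-preserving bijection of $V$ onto $Va$, $h$ is a.e.\ equal to $h(x)$. In the second case the Fubini argument applies directly, with $xk$ in place of $kx$.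
\end{proof}

The case $N=0$ says that $\Gamma$ acts \emph{ergodically} on $(K_s,m_s)$: a Borel map with $h(\gamma x)=h(x)$ a.e.\ for each $\gamma\in\Gamma$ is a.e.\ constant, and in particular a $\Gamma$-invariant Borel set has measure $0$ or $1$.

\subsection*{The relation $C$}
Let $\Omega=\{(s,x):s\in2^{\mathbb{N}},\ x\in K_s\}$. Representing residues modulo $p$ by $0,\dots,p-1$, we view $\Omega$ inside $2^{\mathbb{N}}\times(\mathbb{N}^9)^{\mathbb{N}}$. The condition $x_n\in G_{p_{s|n}}$ depends only on $s|n$ and $x_n$, so $\Omega$ is closed, and the action $\gamma(s,x)=(s,\gamma x)$ of $\Gamma$ is continuous for the same reason. Let $C$ be the orbit equivalence relation. It is the union of the countably many graphs of the group elements, hence a countable Borel equivalence relation. Put $\Omega_s=\{s\}\times K_s$, identify it with $K_s$, and regard $m_s$ also as a measure on $\Omega$ concentrated on $\Omega_s$.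

\begin{lemma}\label{lem:borel}
For every Borel set $B\subseteq\Omega$ the function $s\mapsto m_s(B)$ is Borel.
\end{lemma}

\begin{proof}
For a string $u$ of length $n$ and $g_i\in G_{p_{u|i}}$ $(i\le n)$ let $B=\{(s,x):s|n=u,\ x_i=g_i\text{ for }i\le n\}$. Then $m_s(B)=\prod_{i\le n}|G_{p_{u|i}}|^{-1}$ if $s|n=u$ and $m_s(B)=0$ otherwise, which is Borel in $s$. These sets form a countable basis of $\Omega$, and any two are nested or disjoint; so with $\emptyset$ they form a family closed under intersections that generates the Borel sets. The family of Borel sets $B$ for which the lemma holds contains $\Omega$ and is closed under complements and countable disjoint unions. By the $\pi$--$\lambda$ theorem it contains all Borel sets.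
\end{proof}

\subsection*{The relation $F$}
With $S$ and $R$ as in Section~\ref{sec:split}, let
\[
Y=\{(s,z,x):(s,z)\in R,\ x\in K_s\},\qquad q\colon Y\to\Omega,\quad q(s,z,x)=(s,x),
\]
so that $Y$ is a closed subset of a Polish space and $q$ is continuous, and define
\[
y\,F\,y'\iff q(y)\,C\,q(y').
\]
Then $F$ is a Borel equivalence relation, $q$ reduces $F$ to $C$, and $q(Y)=\bigcup_{s\in S}\Omega_s$. The class of $(s,z,x)$ is $\{s\}\times R_s\times\Gamma x$; some sections $R_s$ are uncountable, since otherwise Theorem~\ref{thm:LN} would make $S$ Borel.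

\subsection*{Rigidity}
An \emph{$s$-reduction} is a Borel map $f\colon Z\to\Omega$, where $Z\subseteq K_s$ is Borel, $\Gamma$-invariant and $m_s(Z)=1$, such that $x'\in\Gamma x\Leftrightarrow f(x)\,C\,f(x')$ for $x,x'\in Z$.

\begin{theorem}\label{thm:rigid}
Let $f\colon Z\to\Omega$ be an $s$-reduction.
\begin{itemize}
\item[(a)] $f(x)\in\Omega_s$ for a.e.\ $x$.
\item[(b)] If $W\subseteq\Omega$ is Borel and $C$-invariant and $f(x)\in W$ for a.e.\ $x$, then $m_s(W)=1$.
\end{itemize}
\end{theorem}

\section{Failure of refinement}\label{sec:main}

We assume Theorem~\ref{thm:rigid} and prove Theorem~\ref{thm:main}. Part (b) enters through the following consequence.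

\begin{lemma}\label{lem:two}
If $f_1\colon Z_1\to\Omega$ and $f_2\colon Z_2\to\Omega$ are $s$-reductions, there are $x_1\in Z_1$ and $x_2\in Z_2$ with $f_1(x_1)\,C\,f_2(x_2)$.
\end{lemma}

\begin{proof}
The orbit relation on $Z_i$ is countable, so by Lemma~\ref{lem:split} the saturation $W_i$ of $f_i(Z_i)$ is Borel. By Theorem~\ref{thm:rigid}(b), $m_s(W_1)=m_s(W_2)=1$. A point of $W_1\cap W_2$ is equivalent to some $f_1(x_1)$ and to some $f_2(x_2)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(i) As $F\le_B C$, we have $\bigoplus_{\mathbb{N}}C\oplus F\le_B\bigoplus_{\mathbb{N}}C\oplus C$, and the last relation is isomorphic to $\bigoplus_{\mathbb{N}}C$ by shifting indices. The inclusion reduces $\bigoplus_{\mathbb{N}}C$ to $\bigoplus_{\mathbb{N}}C\oplus F$. So $a+b=a=\sum_n c_n$.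

(ii) Suppose that $b=\sum_n b_n$ and $c=a_n+b_n$ for all $n$, with $a_n=[A_n]$ and $b_n=[B_n]$. Fix reductions
\[
h\colon F\to\textstyle\bigoplus_n B_n,\qquad h'_n\colon B_n\to F,\qquad u_n\colon C\to A_n\oplus B_n,\qquad v_n\colon A_n\oplus B_n\to C,
\]
where $h'_n$ is the restriction to the $n$th summand of a reduction of $\bigoplus_n B_n$ to $F$. Let $O_n$ be the set of $\omega\in\Omega$ such that $u_n(\omega)$ lies in the $B_n$-summand. It is Borel, and it is $C$-invariant because equivalent points have equivalent images, which lie in the same summand. By ergodicity $m_s(O_n)\in\{0,1\}$ for all $s$, and $S_n=\{s:m_s(O_n)=1\}$ is Borel by Lemma~\ref{lem:borel}. We show that $S=\bigcup_n S_n$; this contradicts the choice of $S$.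

\emph{$S_n\subseteq S$.} Let $s\in S_n$. Then $Z=\{x\in K_s:(s,x)\in O_n\}$ is Borel, invariant and conull, and $f(x)=q(h'_n(u_n(s,x)))$ is defined on $Z$. It is a composition of reductions, hence an $s$-reduction. By Theorem~\ref{thm:rigid}(a), some value $f(x)$ lies in $\Omega_s$. All values lie in $q(Y)=\bigcup_{s'\in S}\Omega_{s'}$, so $s\in S$.

\emph{$S\subseteq\bigcup_n S_n$.} Let $s\in S$ and fix $z$ with $(s,z)\in R$. Since $(s,z,x)\,F\,(s,z,x')\Leftrightarrow x'\in\Gamma x$, the map $x\mapsto h(s,z,x)$ reduces the orbit relation on $K_s$ to $\bigoplus_n B_n$. The preimages of the summands form a countable partition of $K_s$ into invariant Borel sets, so by ergodicity one of them is conull; call it $Z_2$ and let $n$ be its index. Suppose $s\notin S_n$. Then $Z_1=\{x\in K_s:(s,x)\notin O_n\}$ is Borel, invariant and conull. Put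
\[
f_1(x)=v_n(u_n(s,x))\quad(x\in Z_1),\qquad f_2(x)=v_n(h(s,z,x))\quad(x\in Z_2),
\]
where $h(s,z,x)$ is read as a point of the $B_n$-summand of $A_n\oplus B_n$. Both maps are $s$-reductions, so Lemma~\ref{lem:two} gives $x_1,x_2$ with $f_1(x_1)\,C\,f_2(x_2)$. As $v_n$ is a reduction, $u_n(s,x_1)$ and $h(s,z,x_2)$ are equivalent in $A_n\oplus B_n$. But the first lies in the $A_n$-summand and the second in the $B_n$-summand. This contradiction shows $s\in S_n$.

By (i), axiom (C) would provide sequences $(a_n)$, $(b_n)$ that (ii) excludes; so (C) fails.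

(iii) If $[F]+d=[C]$, put $b_0=[F]$, $a_0=d$, and $b_n=0$, $a_n=[C]$ for $n\ge1$. This contradicts (ii).

(iv) If $F\sim_B D$ with $D$ countable, then $D\le_B F\le_B C$, and Lemma~\ref{lem:split} gives a type $d$ with $[C]=[D]+d=[F]+d$. This contradicts (iii).
\end{proof}

\section{Reductions with constant cocycle}\label{sec:constant}

We begin the proof of Theorem~\ref{thm:rigid}. Let $f\colon Z\to\Omega$ be an $s$-reduction. Points of one orbit have $C$-equivalent images, which lie in the same $\Omega_t$. So the first coordinate of $f(x)$ is $\Gamma$-invariant, and by ergodicity it is a.e.\ equal to a constant $t$. We shrink $Z$ to the invariant conull Borel set where it equals $t$ and regard $f$ as a map $Z\to K_t$.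

A reduction respects orbits but need not respect the action. The discrepancy is recorded as follows. Since $\Gamma$ acts freely on $K_t$, there is a unique $w\colon\Gamma\times Z\to\Gamma$ with
\[
f(\gamma x)=w(\gamma,x)f(x).
\]
It is Borel, because $\{x:w(\gamma,x)=\lambda\}=\{x:f(\gamma x)=\lambda f(x)\}$. Computing $f(\gamma\gamma'x)$ in two ways gives the \emph{cocycle identity}
\begin{equation}\label{eq:cocycle}
w(\gamma\gamma',x)=w(\gamma,\gamma'x)\,w(\gamma',x).
\end{equation}

\begin{example}\label{ex:alpha}
The automorphism $\alpha(g)=(g^{T})^{-1}$ of $\Gamma$ and of each $G_p$ is compatible with reduction modulo $p$, so it acts on $K_s$ coordinatewise with $\alpha(\gamma x)=\alpha(\gamma)\alpha(x)$. For $c\in K_s$ the map $f(x)=\alpha(x)c$ is an $s$-reduction with $w(\gamma,x)=\alpha(\gamma)$, which does not depend on $x$. The group structure of $f$ can be read off from the right: $f(x)^{-1}f(xk)=c^{-1}\alpha(k)c$ does not depend on $x$ either, and it is a homomorphism in $k$. If we replace $f(x)$ by $\psi(x)f(x)$ for a Borel map $\psi\colon K_s\to\Gamma$, we still have an $s$-reduction, but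 its cocycle $\psi(\gamma x)\alpha(\gamma)\psi(x)^{-1}$ may depend on $x$.
\end{example}

The proof follows the example in reverse. Section~\ref{sec:untwist} removes the twist $\psi$, at the price of passing to a coset of some $V_{s,N}$. Here we treat the untwisted case, by reading off a homomorphism from the right.

\begin{proposition}\label{prop:constant}
Let $s,t\in2^{\mathbb{N}}$, $V=V_{s,N}$, $\Gamma_0=\delta_s^{-1}(V)$, $a\in K_s$, and let $\mu$ be the normalized restriction of $m_s$ to $aV$. Let $f'\colon Z_0\to K_t$ be Borel on a $\mu$-conull Borel set $Z_0\subseteq aV$, and suppose: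
\begin{itemize}
\item[(1)] for each $\gamma\in\Gamma_0$ there is $\tau(\gamma)\in\Gamma$ with $f'(\gamma x)=\tau(\gamma)f'(x)$ for a.e.\ $x\in aV$;
\item[(2)] $f'(x)=f'(x')$ implies $x'\in\Gamma x$.
\end{itemize}
Then $t=s$, and the image $\nu$ of $\mu$ under $f'$ is absolutely continuous with respect to $m_s$.
\end{proposition}

\begin{proof}
\emph{The homomorphism $\theta$.} Fix $k\in V$. For $\gamma\in\Gamma_0$, hypothesis (1) at $x$ and at $xk$ gives, for a.e.\ $x\in aV$,
\[
f'(\gamma x)^{-1}f'(\gamma xk)=f'(x)^{-1}\delta_t(\tau(\gamma))^{-1}\delta_t(\tau(\gamma))f'(xk)=f'(x)^{-1}f'(xk).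
\]
By Lemma~\ref{lem:erg}, $x\mapsto f'(x)^{-1}f'(xk)$ is a.e.\ equal to a constant $\theta(k)\in K_t$:
\begin{equation}\label{eq:theta}
f'(xk)=f'(x)\theta(k)\qquad(k\in V,\ \text{a.e.\ }x\in aV).
\end{equation}
For $k,k'\in V$ and a.e.\ $x$ we get $f'(x)\theta(kk')=f'(xkk')=f'(xk)\theta(k')=f'(x)\theta(k)\theta(k')$. So $\theta\colon V\to K_t$ is a homomorphism of abstract groups. We need no continuity of $\theta$, because we only restrict it to the finite subgroups $G_{s,n}\subseteq V$, $n\ge N$.

\emph{$\theta$ is injective on $G_{s,n}$ for $n\ge N$.} Let $k\in G_{s,n}$ and $\theta(k)=1$. By \eqref{eq:theta} there is $x$ with $x,xk\in Z_0$ and $f'(xk)=f'(x)$. By (2), $xk\in\Gamma x$, that is, $xkx^{-1}\in\delta_s(\Gamma)$. Also $xkx^{-1}\in G_{s,n}$ by normality. Lemma~\ref{lem:dense} gives $xkx^{-1}=1$, so $k=1$.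

\emph{$t=s$.} Otherwise $P_s\cap P_t$ is finite, and there is $n\ge N$ with $p=p_{s|n}\notin P_t$. Each coordinate of $\theta|G_{s,n}$ is a homomorphism $G_p\to G_\ell$ with $\ell\in P_t$, $\ell\ne p$, and is trivial by Lemma~\ref{lem:hom}. So $\theta|G_{s,n}$ is trivial, which contradicts injectivity.

\emph{$\nu\ll m_s$.} Now $\theta$ maps $V$ to $K_s$. For $n\ge N$, Lemma~\ref{lem:hom} shows that all coordinates of $\theta|G_{s,n}$ other than the $n$th are trivial. So $\theta(G_{s,n})\subseteq G_{s,n}$, with equality because $\theta$ is injective on this finite group. By \eqref{eq:theta} and the right invariance of $\mu$, for Borel $B\subseteq K_s$ and $k\in V$,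
\[
\nu(B\theta(k)^{-1})=\mu\{x:f'(x)\theta(k)\in B\}=\mu\{x:f'(xk)\in B\}=\nu(B).
\]
Let $M$ be the group of $g\in K_s$ such that $\nu$ is invariant under right translation by $g$. We have $g\in M$ if and only if $\int h(yg)\,d\nu(y)=\int h\,d\nu$ for all continuous $h$, and the left side is continuous in $g$; so $M$ is closed. It contains $G_{s,n}=\theta(G_{s,n})$ for all $n\ge N$, hence it contains $V$. If $m_s(B)=0$, Fubini's theorem gives
\[
m_s(V)\,\nu(B)=\int_V\nu(Bv^{-1})\,dm_s(v)=\int_{K_s}m_s(V\cap y^{-1}B)\,d\nu(y)=0.\qedhere
\]
\end{proof}

Hypothesis (2) is used only for the injectivity of $\theta$; without it a constant map $f'$, with $\tau(\gamma)=e$, violates both conclusions. That the factors of $K_s$ admit no homomorphisms to one another matters for absolute continuity as well as for $t=s$.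

\begin{remark}
Let $K=(\mathbb{Z}/2)^{\mathbb{N}}$, acted on by its dense countable subgroup of finitely supported sequences; orbits are classes of eventual equality. The homomorphism $x\mapsto(x_0,0,x_1,0,\dots)$ reduces the orbit relation to itself, and its cocycle does not depend on $x$. The saturation of its image consists of the sequences that eventually vanish at odd places, which is a null set. So the analog of Theorem~\ref{thm:rigid}(b) fails.
\end{remark}

\section{Untwisting the cocycle}\label{sec:untwist}

The following proposition uses only the cocycle identity. We call the target group $\Lambda$ to keep its role apart from that of the acting group, and later take $\Lambda=\Gamma$. Write $K=K_s$, $m=m_s$, and $e$ also for the identity of $\Lambda$.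

\begin{proposition}\label{prop:untwist}
Let $Z\subseteq K$ be Borel, $\Gamma$-invariant and conull, let $\Lambda$ be a countable group, and let $w\colon\Gamma\times Z\to\Lambda$ be a Borel map satisfying \eqref{eq:cocycle}. Then there are $N\in\mathbb{N}$ and $a\in K$, and, with $V=V_{s,N}$ and $\Gamma_0=\delta_s^{-1}(V)$, a Borel map $\psi\colon aV\to\Lambda$ and a map $\tau\colon\Gamma_0\to\Lambda$ such that
\[
\psi(\gamma x)^{-1}w(\gamma,x)\psi(x)=\tau(\gamma)\qquad(\gamma\in\Gamma_0,\ \text{a.e.\ }x\in aV).
\]
\end{proposition}

This step needs a property of $\mathrm{SL}_3(\mathbb{Z})$ that we have not used so far.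

\begin{example}\label{ex:odometer}
Let $P=\{p_0<p_1<\cdots\}$ and $P'=\{p'_0<p'_1<\cdots\}$ be disjoint sets of primes with $p'_n>p_n$, and let $\mathbb{Z}$ act by translation on $K_P=\prod_n\mathbb{Z}/p_n$ and on $K_{P'}$. The analogs of Lemmas~\ref{lem:dense}, \ref{lem:hom} and~\ref{lem:erg} hold, so the proof of Proposition~\ref{prop:constant} excludes maps from a coset in $K_P$ to $K_{P'}$ satisfying (1) and (2). Still, there is a reduction on a conull set. By the Chinese remainder theorem $K_P=\varprojlim\mathbb{Z}/(p_0\cdots p_n)$, so each $x$ has a unique expansion $\sum_n d_n\,p_0\cdots p_{n-1}$ with digits $0\le d_n<p_n$. Points whose digits eventually agree differ by an integer, and adding $1$ changes finitely many digits unless all digits are maximal, that is, $x=-1$. Hence the orbit $\mathbb{Z}$ of $0$ consists of the points with digits eventually $0$ or eventually maximal, and outside it two points are in the same orbit exactly if their digits eventually agree. Let $f(x)\in K_{P'}$ have the same digits as $x$. For $x\notin\mathbb{Z}$ these digits are not eventually $0$ and are never maximal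 in $K_{P'}$, so $f(x)\notin\mathbb{Z}$. Thus $f$ is a reduction on $K_P\setminus\mathbb{Z}$, and the analog of Theorem~\ref{thm:rigid}(a) fails for $\mathbb{Z}$.
\end{example}

The group $\mathrm{SL}_3(\mathbb{Z})$ has Kazhdan's property (T), which we use in the following form \cite[Prop.~1.1.9]{BHV}.

\begin{itemize}
\item[(T)] There are a finite set $Q\subset\Gamma$ and $\varepsilon>0$ such that for every unitary representation $\pi$ of $\Gamma$ and every unit vector $\xi$ with $\max_{\gamma\in Q}\|\pi(\gamma)\xi-\xi\|<\varepsilon$ there is a $\pi$-invariant vector $\eta$ with $\|\eta-\xi\|\le1/100$.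
\end{itemize}
What matters is that $Q$ and $\varepsilon$ do not depend on $\pi$: we apply (T) to a family of representations indexed by a neighborhood of $1$ in $K$.

To see what to look for, suppose that $\psi$ and $\tau$ exist on all of $K$ and $\Gamma$, so that $\psi(\gamma x)=w(\gamma,x)\psi(x)\tau(\gamma)^{-1}$. In the increments $\varphi_k(x)=\psi(xk)\psi(x)^{-1}$, $k\in K$, the unknown $\tau$ cancels:
\begin{equation}\label{eq:phi}
\varphi_k(\gamma x)=w(\gamma,xk)\,\varphi_k(x)\,w(\gamma,x)^{-1}\qquad(\gamma\in\Gamma,\ \text{a.e.\ }x\in K).
\end{equation}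
This equation involves only $w$ and $k$. For $k=1$ the constant $e$ solves it, and for $k$ near $1$ the constant $e$ almost solves it. Property (T) turns the approximate solution into an exact one (Step~1); the solutions fit together as increments should (Step~2); and they can be integrated to a function $\psi$ (Steps~3 and~4).

To bring in Hilbert spaces we encode a function $X\to\Lambda$ by the indicator of its graph in $X\times\Lambda$. An equation such as \eqref{eq:phi} says that the graph is invariant under certain transformations. The next lemma decodes: an invariant vector close to the graph of the constant $e$ yields an invariant graph. On $X\times\Lambda$ we use the product of a measure on $X$ with counting measure; as $\Lambda$ is countable, ``a.e.\ on $X\times\Lambda$'' means ``for a.e.\ $x$ and all $\lambda$''.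

\begin{lemma}\label{lem:graph}
Let $\mu$ be a Borel probability measure on a standard Borel space $X$, and let $\xi=1_{X\times\{e\}}\in L^2(X\times\Lambda)$. For $i$ in an index set $I$ let $\alpha_i$ be a measure-preserving Borel map of $X$, and for a.e.\ $x$ let $\sigma_i(x,\cdot)$ be a permutation of $\Lambda$. Assume that every Borel $h\colon X\to[0,\infty]$ with $h\circ\alpha_i=h$ a.e.\ for each $i$ is a.e.\ constant. Let $\eta\in L^2(X\times\Lambda)$ satisfy $\|\eta-\xi\|^2\le1/200$ and
\[
\eta(\alpha_i x,\sigma_i(x,\lambda))=\eta(x,\lambda)\qquad(i\in I,\ \text{a.e.\ }x,\ \text{all }\lambda).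
\]
Then there is a Borel $\varphi\colon X\to\Lambda$ with $\varphi(\alpha_i x)=\sigma_i(x,\varphi(x))$ for each $i$ and a.e.\ $x$, and $\mu\{\varphi\ne e\}\le25\|\eta-\xi\|^2$.
\end{lemma}

\begin{proof}
Represent $\eta$ by a Borel function. Since $\sigma_i(x,\cdot)$ is a permutation, $h(x)=\sum_\lambda|\eta(x,\lambda)|^2$ satisfies $h\circ\alpha_i=h$ a.e. So $h$ is a.e.\ equal to its integral $\|\eta\|^2\le(1+\sqrt{1/200})^2<1.28$. Let $L(x)=\{\lambda:|\eta(x,\lambda)|>4/5\}$. Two elements of $L(x)$ would give $h(x)>2\cdot(4/5)^2=1.28$, so $|L(x)|\le1$ a.e. Also $L(\alpha_i x)=\sigma_i(x,L(x))$ a.e., so $|L|$ is a.e.\ constant. If $e\notin L(x)$, then $|\eta(x,e)-1|\ge1/5$; hence $\mu\{x:e\notin L(x)\}\le25\|\eta-\xi\|^2\le1/8$. In particular the constant $|L|$ is not $0$, so it is $1$. Let $\varphi(x)$ be the element of $L(x)$ where $|L(x)|=1$, and $e$ elsewhere.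
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:untwist}]
Let $H=L^2(K\times\Lambda)$ and $\xi=1_{K\times\{e\}}$, a unit vector.

\medskip
\noindent\emph{Step 1: solving \eqref{eq:phi} for $k$ near $1$.}
For $k\in K$ the set $Z_k=\{x:x\in Z,\ xk\in Z\}$ is conull and $\Gamma$-invariant. On $Z_k\times\Lambda$ put
\[
\gamma\cdot(x,\lambda)=\bigl(\gamma x,\ w(\gamma,xk)\,\lambda\,w(\gamma,x)^{-1}\bigr).
\]
This is an action of $\Gamma$: by \eqref{eq:cocycle} at $xk$ and at $x$,
\[
w(\gamma\gamma',xk)\,\lambda\,w(\gamma\gamma',x)^{-1}=w(\gamma,\gamma'xk)\bigl[w(\gamma',xk)\,\lambda\,w(\gamma',x)^{-1}\bigr]w(\gamma,\gamma'x)^{-1},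
\]
and $w(e,x)=e$ by \eqref{eq:cocycle} with $\gamma=\gamma'=e$. It preserves the measure, since it translates the base and permutes each fiber. Let $\pi_k(\gamma)\zeta(y)=\zeta(\gamma^{-1}\cdot y)$ be the resulting unitary representation on $H$. The vector $\pi_k(\gamma)\xi$ is the indicator of $\gamma\cdot(Z_k\times\{e\})$, so with $A_\lambda=\{x\in Z:w(\gamma,x)=\lambda\}$,
\[
\langle\pi_k(\gamma)\xi,\xi\rangle=m\{x:w(\gamma,xk)=w(\gamma,x)\}=\sum_\lambda m(A_\lambda\cap A_\lambda k^{-1}).
\]
For fixed $\gamma$ this tends to $1$ as $k\to1$: finitely many of the sets $A_\lambda$ carry measure as close to $1$ as we like, and for each of them $m(A_\lambda\cap A_\lambda k^{-1})\to m(A_\lambda)$ by continuity of translation in $L^2$. Since $\|\pi_k(\gamma)\xi-\xi\|^2=2-2\langle\pi_k(\gamma)\xi,\xi\rangle$ and $Q$ is finite, there is $N$ such that $\|\pi_k(\gamma)\xi-\xi\|<\varepsilon$ for all $\gamma\in Q$ and all $k\in V=V_{s,N}$.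

Fix $k\in V$. By (T) there is a $\pi_k$-invariant $\eta$ with $\|\eta-\xi\|^2\le10^{-4}$. Apply Lemma~\ref{lem:graph} with $X=K$, $I=\Gamma$, $\alpha_\gamma x=\gamma x$ and $\sigma_\gamma(x,\lambda)=w(\gamma,xk)\lambda w(\gamma,x)^{-1}$; its assumption on $h$ is ergodicity. We obtain a Borel solution $\varphi_k\colon K\to\Lambda$ of \eqref{eq:phi} with $m\{\varphi_k\ne e\}\le25\cdot10^{-4}=1/400$.

\medskip
\noindent\emph{Step 2: the identity for increments.}
The $\varphi_k$ were chosen separately for each $k$; a uniqueness statement ties them together. Let $\varphi,\varphi'$ solve \eqref{eq:phi} for the same $k$, and let each equal $e$ on a set of measure $>1/2$. Then $\{\varphi=\varphi'\}$ has positive measure. By \eqref{eq:phi}, $\varphi(\gamma x)=\varphi'(\gamma x)\Leftrightarrow\varphi(x)=\varphi'(x)$ for each $\gamma$ and a.e.\ $x$, so ergodicity gives $\varphi=\varphi'$ a.e. In particular $\varphi_1=e$ a.e.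

Let $k,k'\in V$. Equation \eqref{eq:phi} for $k'$ at the point $xk$ reads $\varphi_{k'}(\gamma xk)=w(\gamma,xkk')\varphi_{k'}(xk)w(\gamma,xk)^{-1}$. Multiplying it on the right by \eqref{eq:phi} for $k$ at $x$, the factors $w(\gamma,xk)^{\pm1}$ cancel:
\[
\varphi_{k'}(\gamma xk)\,\varphi_k(\gamma x)=w(\gamma,xkk')\,\varphi_{k'}(xk)\varphi_k(x)\,w(\gamma,x)^{-1}.
\]
So $x\mapsto\varphi_{k'}(xk)\varphi_k(x)$ solves \eqref{eq:phi} for $kk'$, and it equals $e$ outside a set of measure at most $2/400$. By uniqueness,
\begin{equation}\label{eq:incr}
\varphi_{kk'}(x)=\varphi_{k'}(xk)\,\varphi_k(x)\qquad(k,k'\in V,\ \text{a.e.\ }x\in K).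
\end{equation}

\medskip
\noindent\emph{Step 3: integrating the increments.}
We want $\psi$ with $\psi(xk)=\varphi_k(x)\psi(x)$, that is, a graph invariant under the maps $(x,\lambda)\mapsto(xk,\varphi_k(x)\lambda)$, $k\in V$. These are measure-preserving bijections of $K\times\Lambda$, so $(\rho(k)\zeta)(x,\lambda)=\zeta(xk,\varphi_k(x)\lambda)$ defines unitary operators on $H$. By \eqref{eq:incr},
\[
(\rho(k)\rho(k')\zeta)(x,\lambda)=\zeta\bigl(xkk',\varphi_{k'}(xk)\varphi_k(x)\lambda\bigr)=(\rho(kk')\zeta)(x,\lambda),
\]
so $\rho$ is a homomorphism from the abstract group $V$ to the unitary group of $H$. We do not know that $\rho$ is measurable in $k$, so we cannot average over $V$. We do not need to, because the whole group almost fixes $\xi$: from $\langle\rho(k)\xi,\xi\rangle=m\{\varphi_k=e\}$ we get $\|\rho(k)\xi-\xi\|^2\le2/400=1/200$ for all $k\in V$. The closed convex hull of $\{\rho(k)\xi:k\in V\}$ is $\rho(V)$-invariant and lies in the closed ball of radius $\sqrt{1/200}$ about $\xi$. A nonempty closed convex subset of a Hilbert space has a unique element of least norm; call it $\eta$. The operators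 $\rho(k)$ preserve the hull and the norm, so they fix $\eta$, and $\|\eta-\xi\|^2\le1/200$.

Right translation by $V$ preserves each coset of $V$, so the assumption on $h$ in Lemma~\ref{lem:graph} can hold only on a single coset; this is why the proposition is local. The finitely many cosets partition $K$, so for one of them, $aV$, we have $\int_{aV}\sum_\lambda|\eta-\xi|^2\,dm\le m(aV)/200$. Apply Lemma~\ref{lem:graph} to the restriction of $\eta$, with $X=aV$ and the normalized measure, $I=V$, $\alpha_k x=xk$ and $\sigma_k(x,\lambda)=\varphi_k(x)\lambda$; the assumption on $h$ is the second case of Lemma~\ref{lem:erg}. We obtain a Borel $\psi\colon aV\to\Lambda$ with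
\begin{equation}\label{eq:psi}
\psi(xk)=\varphi_k(x)\psi(x)\qquad(k\in V,\ \text{a.e.\ }x\in aV).
\end{equation}

\medskip
\noindent\emph{Step 4: the untwisted cocycle is constant.}
The group $\Gamma_0$ preserves $aV=Va$. For $\gamma\in\Gamma_0$ and $x\in Z\cap aV$ let $w'(\gamma,x)=\psi(\gamma x)^{-1}w(\gamma,x)\psi(x)$. Fix $k\in V$. Rewrite \eqref{eq:phi} as $w(\gamma,xk)=\varphi_k(\gamma x)w(\gamma,x)\varphi_k(x)^{-1}$ and use \eqref{eq:psi} at $\gamma x$ and at $x$: for a.e.\ $x\in aV$,
\[
w'(\gamma,xk)=\psi(\gamma x)^{-1}\varphi_k(\gamma x)^{-1}\cdot\varphi_k(\gamma x)w(\gamma,x)\varphi_k(x)^{-1}\cdot\varphi_k(x)\psi(x)=w'(\gamma,x).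
\]
By Lemma~\ref{lem:erg}, $w'(\gamma,\cdot)$ is a.e.\ equal to a constant $\tau(\gamma)$ on $aV$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rigid}]
Let $t$, $f\colon Z\to K_t$ and $w$ be as at the beginning of Section~\ref{sec:constant}. Take $N,a,V,\Gamma_0,\psi,\tau$ from Proposition~\ref{prop:untwist} with $\Lambda=\Gamma$, and put $f'(x)=\psi(x)^{-1}f(x)$ on $Z_0=Z\cap aV$. For $\gamma\in\Gamma_0$ and a.e.\ $x\in aV$,
\[
f'(\gamma x)=\psi(\gamma x)^{-1}w(\gamma,x)f(x)=\psi(\gamma x)^{-1}w(\gamma,x)\psi(x)f'(x)=\tau(\gamma)f'(x),
\]
which is hypothesis (1) of Proposition~\ref{prop:constant}. Since $f'(x)\in\Gamma f(x)$, the equality $f'(x)=f'(x')$ implies $f(x)\,C\,f(x')$ and hence $x'\in\Gamma x$, which is hypothesis (2). So $t=s$, and this is (a). Moreover the image $\nu$ of $\mu$ under $f'$ satisfies $\nu\ll m_s$. Let $W$ be as in (b). As $W$ is $C$-invariant, $f'(x)\in W$ for a.e.\ $x\in aV$, so $\nu(W\cap\Omega_s)=1$ and therefore $m_s(W)>0$. The set $W\cap\Omega_s$ is $\Gamma$-invariant, so $m_s(W)=1$ by ergodicity.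
\end{proof}

\begin{thebibliography}{9}

\bibitem{BHV}
Bekka, de la Harpe, and Valette, \emph{Kazhdan's Property (T)}.

\bibitem{slides}
\emph{Borel Equivalence Relations, Cardinal Algebras and Structurability},
\texttt{http://users.uoa.gr/\textasciitilde akatavol/Kechris17.pdf}.

\end{thebibliography}
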